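# Complemented copies of $c_0$ in $C(K)\hat\otimes_\pi C(L)$

Throughout, scalars are real or complex, operators are bounded and linear, and compact spaces are Hausdorff and nonempty. A prime denotes the dual space or the adjoint operator.

## 1. The diagonal of $\ell_\infty\hat\otimes_\pi\ell_\infty$

Let $e_1,e_2,\dots$ be the unit vectors, seen as elements of $\ell_\infty$. On the algebraic tensor product $\ell_\infty\otimes\ell_\infty$ the projective norm is
$$\|z\|=\inf\Big\{\sum_i\|u_i\|\,\|v_i\| : z=\sum_i u_i\otimes v_i \text{ (finite sum)}\Big\},$$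
and $\ell_\infty\hat\otimes_\pi\ell_\infty$ is the completion. How large is $e_1\otimes e_1+e_2\otimes e_2$? The given representation shows that the norm is at most $2$. But
$$e_1\otimes e_1+e_2\otimes e_2=\tfrac12\big[(e_1+e_2)\otimes(e_1+e_2)+(e_1-e_2)\otimes(e_1-e_2)\big],$$
because the cross terms cancel. All four vectors on the right have sup norm $1$, so the norm is at most $1$.

The same trick works for $N$ terms. Average over all sign vectors $\varepsilon\in\{-1,1\}^N$; since the average of $\varepsilon_m\varepsilon_n$ is $1$ if $m=n$ and $0$ otherwise,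
$$\sum_{n\le N}a_n\,e_n\otimes e_n=2^{-N}\sum_{\varepsilon}\Big(\sum_{m\le N}\varepsilon_ma_me_m\Big)\otimes\Big(\sum_{n\le N}\varepsilon_ne_n\Big).$$
Each summand on the right has norm at most $\max|a_n|$. Conversely, the bilinear form $(u,v)\mapsto u(k)v(k)$ has norm $1$ and takes the value $a_k$ on our element. Hence
$$\Big\|\sum_{n\le N}a_n\,e_n\otimes e_n\Big\|=\max_{n\le N}|a_n|. \tag{1}$$
The closed span of $\{e_n\otimes e_n\}$ is therefore an isometric copy of $c_0$. Call it the diagonal.

Is the diagonal complemented, that is, the range of a bounded projection? There is an obvious candidate. The map $d(u\otimes v)=(u(n)v(n))_n$ extends to a contraction $d:\ell_\infty\hat\otimes_\pi\ell_\infty\to\ell_\infty$, and $d(e_n\otimes e_n)=e_n$. On the smaller space $c_0\hat\otimes_\pi c_0$ it takes values in $c_0$, so there it gives a projection onto the diagonal. On $\ell_\infty\hat\otimes_\pi\ell_\infty$ it does not: $d(1\otimes1)=(1,1,1,\dots)\notin c_0$.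

Another attempt is to prove that the diagonal is *not* complemented by using the classical fact, proved in Section 4, that $\ell_\infty$ has no complemented subspace isomorphic to $c_0$. If a copy $\mathfrak S$ of $c_0$ lies in a subspace $\mathfrak M\subset\ell_\infty\hat\otimes_\pi\ell_\infty$ isomorphic to $\ell_\infty$, then a projection onto $\mathfrak S$ would restrict to a projection of $\mathfrak M\cong\ell_\infty$ onto a copy of $c_0$, which is impossible. For the diagonal the natural $\mathfrak M$ would consist of the "infinite diagonal sums" $\delta(f)=\sum_nf(n)\,e_n\otimes e_n$ with $f\in\ell_\infty$, read as bilinear forms $(x,y)\mapsto\sum_nf(n)x(n)y(n)$ on $\ell_1\times\ell_1$. These forms are not available. An element $z$ of $\ell_\infty\hat\otimes_\pi\ell_\infty$ also defines a form on $\ell_1\times\ell_1$, hence an operator $\ell_1\to\ell_\infty$. This operator is a norm limit of finite-rank operators, so it is compact. The operator of $\delta(f)$ sends $e_n$ to $f(n)e_n$; these vectors satisfy $\|f(n)e_n-f(m)e_m\|_\infty=\max(|f(n)|,|f(m)|)$ for $n\ne m$,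 so compactness forces $f\in c_0$. The only $\delta(f)$ in our space are those of the diagonal itself.

It is recorded with the problem that the diagonal is nevertheless not complemented, and this will also follow from what we prove. But the diagonal is one copy of $c_0$ among many. The question is whether *any* copy is complemented:

*Does $\ell_\infty\hat\otimes_\pi\ell_\infty$ contain a complemented subspace isomorphic to $c_0$?*

The question comes from "Unexpected Subspaces of Tensor Products" (http://matematicas.unex.es/~fcabello/files/printable/45pub.pdf). The answer is no.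

## 2. WUC sequences, Grothendieck spaces, bilinear forms

**Definition 2.1.** A sequence $(z_n)$ in a Banach space is *WUC* (weakly unconditionally Cauchy) if
$$\sup\Big\{\Big\|\sum_{n\in A}\theta_nz_n\Big\| : A \text{ finite},\ |\theta_n|\le1\Big\}<\infty .$$

In $c_0$ the unit vectors are WUC, with supremum $1$. In $\ell_2$ the unit vectors are not: $\|e_1+\dots+e_N\|=\sqrt N$. Operators map WUC sequences to WUC sequences, and subsequences of WUC sequences are WUC. If $\sum\|z_n-z_n'\|<\infty$, then $(z_n)$ is WUC if and only if $(z'_n)$ is. A WUC sequence is weakly null: choosing $|\theta_n|=1$ with $\theta_nx'(z_n)=|x'(z_n)|$ gives $\sum|x'(z_n)|<\infty$ for every functional $x'$.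

**Lemma 2.2.** If $(y_n)$ is WUC in a Hilbert space, then $\sum\|y_n\|^2<\infty$; in particular $\|y_n\|\to0$.

*Proof.* Averaging over all signs, the mixed inner products cancel and $\sum_{n\le N}\|y_n\|^2$ equals the average of $\|\sum_{n\le N}\pm y_n\|^2$, which is bounded in $N$. $\square$

**Definition 2.3.** A Banach space $E$ is a *Grothendieck space* if every weak\*-null sequence in $E'$ is weakly null.

The space $c_0$ is not Grothendieck: in $c_0'=\ell_1$ the unit vectors $e_n^*$ are weak\*-null, but the functional $(1,1,\dots)\in\ell_\infty=\ell_1'$ takes the value $1$ on each. The space $C[0,1]$ is not Grothendieck: $\delta_{1/n}-\delta_0$ is weak\*-null, while the functional $\lambda\mapsto\lambda(\{0\})$ takes the value $-1$ on each. The space $\ell_\infty=C(\beta\mathbb N)$ is a Grothendieck space (Grothendieck 1953). A quotient of a Grothendieck space is Grothendieck, since the adjoint $Q'$ of the quotient map is weak\*-continuous and is an isomorphism for the weak topologies onto its range.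

**Definition 2.4.** $E\hat\otimes_\pi F$ is the completion of $E\otimes F$ under the projective norm. Its dual is the space of bounded bilinear forms on $E\times F$ with $\|B\|=\sup\{|B(u,v)|:\|u\|,\|v\|\le1\}$. More generally, a bilinear map $E\times F\to G$ bounded by $c$ induces a linear operator $E\hat\otimes_\pi F\to G$ of norm at most $c$. We write $B(z)$ for the value of a form at $z\in E\hat\otimes_\pi F$.

Since elementary tensors span a dense subspace, a *bounded* sequence of forms is weak\*-null as soon as $B_n(u,v)\to0$ for all $u,v$.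

**Definition 2.5.** Let $\mu$ be a probability measure. A sequence $h_n\ge0$ in $L_1(\mu)$ is *uniformly integrable* if $\sup_n\int_{\{h_n>t\}}h_n\,d\mu\to0$ as $t\to\infty$.

Two remarks will be used freely. First, uniform integrability gives absolute continuity uniformly in $n$: for each $\eta>0$ there is $\rho>0$ such that $\mu(A)\le\rho$ implies $\int_Ah_n\,d\mu\le\eta$ for all $n$, because $\int_Ah_n\le t\mu(A)+\int_{\{h_n>t\}}h_n$. Conversely, uniform absolute continuity together with $\sup_n\int h_n<\infty$ gives uniform integrability, because $\mu(h_n>t)\le t^{-1}\int h_n$. Second, if $(h_n)$ is uniformly integrable, $r_n\ge0$ and $\|r_n\|_{L_1}\to0$, then $(h_n+r_n)$ is uniformly integrable: uniform absolute continuity holds for $(h_n)$, the tail of $(r_n)$ is small in norm, and each of the remaining finitely many $r_n$ is a single integrable function. The standard non-example is $h_n=n1_{(0,1/n)}$ on $(0,1)$.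

An operator *fixes a copy of $c_0$* if it is an isomorphism on some subspace isomorphic to $c_0$. It is *unconditionally converging* if it maps every WUC series to an unconditionally convergent series. Here are the textbook facts that we use.

1. (Bessaga–Pełczyński) An operator is unconditionally converging if and only if it fixes no copy of $c_0$. In particular, an operator that sends some WUC sequence to a sequence that is not norm-null fixes a copy of $c_0$; and in a space without a copy of $c_0$, WUC sequences are norm-null.
2. (Bessaga–Pełczyński) A separable dual space contains no copy of $c_0$.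
3. (Sobczyk) A copy of $c_0$ in a separable Banach space is complemented.
4. (Dunford–Pettis property of $C(K)$) If $x_n\to0$ weakly in $C(K)$ and $x_n'\to0$ weakly in $C(K)'$, then $x_n'(x_n)\to0$.
5. (Grothendieck's inequality) There is a constant $K_G$ such that every bounded bilinear form $B$ on $C(K)\times C(L)$ satisfies $|B(u,v)|\le K_G\|B\|\,\|u\|_{L_2(\mu)}\|v\|_{L_2(\nu)}$ for suitable probability measures $\mu$ on $K$ and $\nu$ on $L$.
6. (Dieudonné–Grothendieck criterion) A bounded set $\Lambda\subset C(K)'$ is relatively weakly compact if and only if $\sup_{\lambda\in\Lambda}|\lambda(O_j)|\to0$ for every sequence of disjoint open sets $O_j$.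
7. (Pełczyński–Semadeni) A compact space that is not scattered maps continuously onto $[0,1]$. (Scattered: every nonempty subset has a relatively isolated point.)
8. If $H_1,H_2$ are separable Hilbert spaces, $H_1\hat\otimes_\pi H_2$ is a space of trace class operators, which is the dual of a space of compact operators; so it is a separable dual space.

## 3. Theorems A, B and C

**Theorem A.** Let $C(K),C(L)$ be Grothendieck spaces, for example $C(K)=C(L)=C(\beta\mathbb N)=\ell_\infty$. Let $X=C(K)\hat\otimes_\pi C(L)$, let $(B_n)\subset X'$ be weak\*-null and let $(z_n)\subset X$ be WUC. Then $B_n(z_n)\to0$. Consequently $X$ has no complemented subspace isomorphic to $c_0$. In particular $\ell_\infty\hat\otimes_\pi\ell_\infty$ has none.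

The consequence is immediate. A complemented copy of $c_0$ gives operators $i:c_0\to X$ and $P:X\to c_0$ with $Pi=\mathrm{id}$. Then $z_n=i(e_n)$ is WUC, and $B_n=e_n^*\circ P$ is weak\*-null because $Pz\in c_0$ for each $z$. But $B_n(z_n)=1$ for all $n$.

**Theorem B.** For compact $K,L$ the following are equivalent:

1. $C(K)$ and $C(L)$ are Grothendieck spaces;
2. $C(K)\hat\otimes_\pi C(L)$ contains no complemented copy of $c_0$;
3. every bounded operator from $C(K)\hat\otimes_\pi C(L)$ to a separable Banach space is unconditionally converging (fixes no copy of $c_0$).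

**Theorem C.** If $K,L$ are infinite compact spaces, then $C(K)\hat\otimes_\pi C(L)$ has a quotient isomorphic to $c_0$; in particular it is never a Grothendieck space. So $\ell_\infty\hat\otimes_\pi\ell_\infty$ maps onto $c_0$ although it contains no complemented copy of $c_0$.

We prove C first, because its proof shows what a proof of A has to cope with.

## 4. One factor

**The Grothendieck case.** Let $C(K)$ be a Grothendieck space, $(x_n')\subset C(K)'$ weak\*-null and $(x_n)\subset C(K)$ WUC. Then $(x_n')$ is weakly null by the Grothendieck property, $(x_n)$ is weakly null as every WUC sequence is, and $x_n'(x_n)\to0$ by the Dunford–Pettis property. As in the deduction after Theorem A, $C(K)$ has no complemented copy of $c_0$. For $\ell_\infty$ this is the fact used in Section 1.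

**Lemma 4.1.** If $C(K)$ or $C(L)$ is not a Grothendieck space, then $X=C(K)\hat\otimes_\pi C(L)$ contains a complemented copy of $c_0$.

*Proof.* Say $C(K)$ is not Grothendieck. We first find a complemented copy of $c_0$ in $C(K)$.

There are a weak\*-null sequence $(\lambda_n)$ in $C(K)'$, an element $\xi\in C(K)''$ and $c>0$ with $|\xi(\lambda_n)|\ge c$ for all $n$ (after passing to a subsequence). The set $\{\lambda_n\}$ is bounded but not relatively weakly compact: otherwise some subsequence would converge weakly (Eberlein–Šmulian), necessarily to the weak\* limit $0$, contradicting $|\xi(\lambda_n)|\ge c$. By fact 6, after passing to a subsequence of the open sets, there are $\rho>0$, disjoint open sets $O_j$ and indices $n_j$ with $|\lambda_{n_j}(O_j)|>\rho$ for all $j$. For fixed $n$ we have $|\lambda_n|(O_j)\to0$ as $j\to\infty$, by disjointness. So each index occurs only finitely often among the $n_j$, and after passing to a subsequence $n_1<n_2<\cdots$.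

By regularity there is a compact $D_j\subset O_j$ with $|\lambda_{n_j}|(O_j\setminus D_j)<|\lambda_{n_j}(O_j)|-\rho$. Choose a continuous $u_j:K\to[0,1]$ equal to $1$ on $D_j$ and $0$ off $O_j$. Then $|\lambda_{n_j}(u_j)-\lambda_{n_j}(O_j)|\le|\lambda_{n_j}|(O_j\setminus D_j)$, so $|\lambda_{n_j}(u_j)|>\rho$. The $u_j$ vanish off disjoint sets and have norm at most $1$, so $(u_j)$ is WUC. The operator
$$W:C(K)\to c_0,\qquad Wu=(\lambda_{n_j}(u))_j,$$
satisfies $\|Wu_j\|>\rho$, so it fixes a copy of $c_0$ by fact 1: it is an isomorphism on some $S\cong c_0$. By Sobczyk's theorem there is a projection $p$ of $c_0$ onto $W(S)$, and $(W|_S)^{-1}pW$ is a projection of $C(K)$ onto $S$.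

Finally, $u\mapsto u\otimes1$ embeds $C(K)$ in $X$, and for any $l\in L$ the operator $X\to C(K)$ given by $u\otimes v\mapsto v(l)u$ is a left inverse. So $C(K)$ is complemented in $X$, and with it $S$. The same argument applies if $C(L)$ is not Grothendieck. $\square$

## 5. Weak\*-null forms that are not weakly null

A sensible first attempt at Theorem A copies the one-factor argument: show that a weak\*-null sequence of bilinear forms is weakly null, and then use some Dunford–Pettis property. Theorem C says that the very first step is false on $X$.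

*Proof of Theorem C.* If $C(K)$ or $C(L)$ is not Grothendieck, Lemma 4.1 gives a complemented copy of $c_0$, hence a quotient isomorphic to $c_0$. Assume from now on that both are Grothendieck.

**Step C1: $K$ and $L$ are not scattered.** The purpose is to obtain maps onto $[0,1]$. Suppose $K$ is scattered. The set $K'$ of non-isolated points is nonempty, since $K$ is infinite and compact, so it has a relatively isolated point $x$. Take a compact neighborhood $U$ of $x$ with $U\cap K'=\{x\}$. As $x$ is not isolated, $U$ is infinite. For every open $W\ni x$ the compact set $U\setminus W$ consists of isolated points, so it is finite. Hence any sequence of distinct points $x_n\in U\setminus\{x\}$ converges to $x$, and $\delta_{x_n}-\delta_x$ is weak\*-null. It is not weakly null, because the functional $\lambda\mapsto\lambda(\{x\})$ takes the value $-1$ on each term. This contradicts the Grothendieck property. The same applies to $L$.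

By fact 7 there are continuous surjections $\varphi:K\to[0,1]$ and $\psi:L\to[0,1]$. There are Borel probability measures $\lambda$ on $K$ and $\omega$ on $L$ whose images under $\varphi,\psi$ are Lebesgue measure: the functional $f\circ\varphi\mapsto\int_0^1f\,dt$ on the subspace $\{f\circ\varphi:f\in C[0,1]\}$ of $C(K)$ has norm $1$ and sends $1$ to $1$, so a norm-one Hahn–Banach extension is a positive functional, represented by a probability measure $\lambda$. Likewise for $\omega$.

**Step C2: an operator from $C(L)$ onto $\ell_2$.** Let $(r_k)$ be the Rademacher functions on $[0,1]$. The functions $r_k\circ\psi$ are orthonormal in $L_2(\omega)$, so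
$$q:C(L)\to\ell_2,\qquad qv=\Big(\int v\,(r_k\circ\psi)\,d\omega\Big)_k$$
satisfies $\|qv\|_2\le\|v\|_{L_2(\omega)}\le\|v\|_\infty$ by Bessel. For $a\in\ell_2$ the functional $q'a$ is the measure $\big(\sum_ka_k\,r_k\circ\psi\big)\omega$, and Khinchine's inequality gives
$$\|q'a\|=\Big\|\sum_ka_kr_k\Big\|_{L_1[0,1]}\ge c\,\|a\|_2$$
with an absolute constant $c>0$. So $q'$ is an isomorphic embedding and $q$ is onto. By the open mapping theorem there are $C<\infty$ and $v_N\in C(L)$ with $qv_N=e_N$ and $\|v_N\|\le C$ for all $N$.

**Step C3: operators $C(K)\to\ell_2$ living on disjoint sets.** Let $I_n=[2^{-n},2^{-n+1})$ and $\Delta_n=\varphi^{-1}(I_n)$ for $n\ge1$. The $\Delta_n$ are disjoint and $\lambda(\Delta_n)=2^{-n}$. Put $r^n_k=1_{\Delta_n}\cdot r_k(2^n\varphi-1)$. Since $t\mapsto2^nt-1$ maps $I_n$ onto $[0,1)$ and carries $2^n\,dt$ to $dt$, the functions $r_k^n$ $(k\ge1)$ are orthonormal in $L_2(2^n1_{\Delta_n}\lambda)$. Define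
$$T_nu=\Big(2^n\int_{\Delta_n}u\,r^n_k\,d\lambda\Big)_k,\qquad \|T_nu\|_2\le\|u\|_{L_2(2^n1_{\Delta_n}\lambda)}\le\|u\|_\infty .$$

**Step C4: the forms.** Put
$$B_n(u,v)=\sum_{k\ge n}(T_nu)_k(qv)_k,\qquad |B_n(u,v)|\le\|u\|_\infty\Big(\sum_{k\ge n}|(qv)_k|^2\Big)^{1/2}. \tag{2}$$
Then $\|B_n\|\le1$ and $B_n(u,v)\to0$ for all $u,v$, so $(B_n)$ is weak\*-null and $Rz=(B_n(z))_n$ is an operator $R:X\to c_0$.

**Step C5: $R$ is onto.** Let $a_1,\dots,a_N$ be scalars. If $n\le N$, then $B_n(u,v_N)=(T_nu)_N$, because $qv_N=e_N$ and the index $N$ occurs in the sum over $k\ge n$. Hence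
$$\sum_{n\le N}a_nB_n(u,v_N)=\int u\,h\,d\lambda,\qquad h=\sum_{n\le N}a_n2^nr^n_N .$$
The supremum of the modulus over $u$ in the unit ball of $C(K)$ is $\|h\|_{L_1(\lambda)}$. As $|r^n_N|=1_{\Delta_n}$ and the $\Delta_n$ are disjoint, $\|h\|_{L_1(\lambda)}=\sum_{n\le N}|a_n|2^n\lambda(\Delta_n)=\sum_{n\le N}|a_n|$. Since $\|v_N\|\le C$,
$$\Big\|\sum_{n\le N}a_nB_n\Big\|\ge C^{-1}\sum_{n\le N}|a_n| . \tag{3}$$
Here $R'e_n^*=B_n$, so $R':\ell_1\to X'$ is bounded below on a dense subspace, hence on $\ell_1$. Therefore $R$ is onto, and $X/\ker R\cong c_0$. As $c_0$ is not Grothendieck and quotients of Grothendieck spaces are, $X$ is not a Grothendieck space. With $K=L=\beta\mathbb N$ and Theorem A we get the last sentence of Theorem C. $\blacksquare$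

By (3), $(B_n)$ is equivalent to the $\ell_1$-basis, so it is weak\*-null but not weakly null. It is also far from norm-null.

## 6. The forms of Section 5 on WUC sequences

Theorem A claims that the forms (2) satisfy $B_n(z_n)\to0$ on every WUC sequence. This can be seen directly, and the reason is worth isolating. For fixed $n$, the forms $(u,v)\mapsto\sum_{k\ge m}(T_nu)_k(qv)_k$ are bounded by $1$ and tend to $0$ pointwise as $m\to\infty$, so they are weak\*-null in $m$. Choose $m_n>n$ such that the truncated form
$$D_n(u,v)=\sum_{n\le k<m_n}(T_nu)_k(qv)_k\qquad\text{satisfies}\qquad |B_n(z_n)-D_n(z_n)|\le\tfrac1n .$$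
If $B_n(z_n)\not\to0$, pass to a subsequence $n_1<n_2<\cdots$ along which $|B_{n_j}(z_{n_j})|\ge c>0$ and $n_{j+1}\ge m_{n_j}$. Now the forms $D_{n_j}$ look at disjoint blocks of coordinates of $qv$, and
$$\sum_j|D_{n_j}(u,v)|^2\le\|u\|_\infty^2\sum_j\ \sum_{n_j\le k<m_{n_j}}|(qv)_k|^2\le\|u\|_\infty^2\|v\|_\infty^2 .$$
So $\Psi z=(D_{n_j}(z))_j$ defines an operator $\Psi:X\to\ell_2$. The sequence $(\Psi z_{n_j})_j$ is WUC in $\ell_2$, hence norm-null by Lemma 2.2, and $|D_{n_j}(z_{n_j})|\le\|\Psi z_{n_j}\|\to0$. So $B_{n_j}(z_{n_j})\to0$, a contradiction.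

Nothing became small in norm. The forms became *orthogonal in the second variable*, so that together they form one operator into $\ell_2$, and WUC sequences cannot survive in $\ell_2$.

To see where such behavior sits in general, note that the forms (2) satisfy $|B_n(u,v)|\le\|u\|_{L_2(f_n\lambda)}\|v\|_{L_2(\omega)}$ with $f_n=2^n1_{\Delta_n}$. The density in the first variable is concentrated on disjoint sets; the density in the second is constant. Grothendieck's inequality gives such a domination for arbitrary forms, with densities $f_n,g_n$ in the two variables. There are two other pure situations.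

If $f_n\le M$ and $g_n\le M$ for all $n$, then $|B_n(u,v)|\le M\|u\|_{L_2(\mu)}\|v\|_{L_2(\nu)}$, and all forms factor through the single space $L_2(\mu)\hat\otimes_\pi L_2(\nu)$, whose separable parts contain no $c_0$.

If $f_n$ is supported on $E_n$ and $g_n$ on $F_n$, with $(E_n)$ disjoint and $(F_n)$ disjoint, then weak\*-nullity on $L_\infty(\mu)\times L_\infty(\nu)$ forces $\|B_n\|\to0$: choose $u_n,v_n$ in the unit balls that almost norm $B_n$, and put $u=\sum1_{E_k}u_k$, $v=\sum1_{F_k}v_k$. Then $B_n(u_n,v_n)=B_n(u,v)\to0$, because $u=u_n$ and $v=v_n$ almost everywhere for $f_n\mu$ and $g_n\nu$.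

The proof of Theorem A cuts each $B_n$ into four pieces that imitate these situations: both variables concentrated, both spread out, and twice the mixed case. In the mixed case the glued function argument gives smallness only for each *fixed* $v$; the forms (2) show that one cannot have more. There the orthogonalization above takes over, with conditional expectations in place of coordinate blocks.

## 7. From $C(K)\times C(L)$ to $L_\infty(\mu)\times L_\infty(\nu)$

**Step 0.** The purpose is to dominate all the forms by $L_2$-norms over fixed measures $\mu,\nu$, and to replace continuous functions by bounded measurable ones, which can be cut and glued. This is the only step that uses the Grothendieck property.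

Let $C(K),C(L)$ be Grothendieck and let $(B_n)\subset X'$ be weak\*-null, hence bounded. Multiplying all $B_n$ by one positive constant, we may assume $K_G\|B_n\|\le1$. Grothendieck's inequality gives probability measures $\mu_n$ on $K$ and $\nu_n$ on $L$ with
$$|B_n(u,v)|\le\|u\|_{L_2(\mu_n)}\|v\|_{L_2(\nu_n)}\qquad(u\in C(K),\ v\in C(L)).$$
Put $\mu=\sum_{n\ge1}2^{-n}\mu_n$, $\nu=\sum_{n\ge1}2^{-n}\nu_n$, $f_n=d\mu_n/d\mu$, $g_n=d\nu_n/d\nu$. Continuous functions are dense in $L_2(\mu_n)$ and $L_2(\nu_n)$, so $B_n$ extends to $L_2(\mu_n)\times L_2(\nu_n)$ with the same bound. Since $\mu_n\ll\mu$ and $\nu_n\ll\nu$, there are well-defined contractions $L_\infty(\mu)\to L_2(\mu_n)$, $L_\infty(\nu)\to L_2(\nu_n)$, so we obtain a form on $L_\infty(\mu)\times L_\infty(\nu)$, again denoted $B_n$: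
$$|B_n(u,v)|\le\|u\|_{L_2(f_n\mu)}\|v\|_{L_2(g_n\nu)},\qquad \int f_n\,d\mu=\int g_n\,d\nu=1. \tag{4}$$

*Claim: $B_n(u,v)\to0$ for all $u\in L_\infty(\mu)$, $v\in L_\infty(\nu)$.* First fix $v\in C(L)$. The functional $u\mapsto B_n(u,v)$ is bounded on $L_2(\mu_n)$, so there is $h_n\in L_2(\mu_n)$ with $B_n(u,v)=\int uh_n\,d\mu_n$ for $u\in L_2(\mu_n)$. For $u\in C(K)$ this tends to $0$; that is, the measures $h_n\mu_n\in C(K)'$ are weak\*-null. As $C(K)$ is Grothendieck, they are weakly null. Given $u\in L_\infty(\mu)$, let $u_0$ be a bounded Borel representative. Testing on the functional $\lambda\mapsto\int u_0\,d\lambda$ in $C(K)''$ gives $B_n(u,v)\to0$.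

Now fix $u\in L_\infty(\mu)$. The functional $v\mapsto B_n(u,v)$ is bounded on $L_2(\nu_n)$, so it is $\int vk_n\,d\nu_n$ with $k_n\in L_2(\nu_n)$. By what was just shown, the measures $k_n\nu_n\in C(L)'$ are weak\*-null, hence weakly null, and testing on a bounded Borel representative of $v\in L_\infty(\nu)$ gives $B_n(u,v)\to0$. This proves the claim.

Put $Y=L_\infty(\mu)\hat\otimes_\pi L_\infty(\nu)$. The natural map $X\to Y$ is a contraction. The value of the original $B_n$ at $z\in X$ equals the value of the extended $B_n$ at the image of $z$: this is clear for elementary tensors and follows in general by density and continuity. Images of WUC sequences are WUC. So Theorem A follows from the next statement, in which topology has disappeared.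

**Proposition 7.1.** Let $\mu,\nu$ be probability measures, $f_n,g_n\ge0$, and let $B_n$ be bilinear forms on $L_\infty(\mu)\times L_\infty(\nu)$ satisfying (4) and $B_n(u,v)\to0$ for all $u,v$. If $(z_n)$ is WUC in $Y=L_\infty(\mu)\hat\otimes_\pi L_\infty(\nu)$, then $B_n(z_n)\to0$.

The proof fills Sections 8 to 11. Suppose the proposition fails. After passing to a subsequence, $|B_n(z_n)|\ge c>0$ for all $n$. We shall find a further subsequence along which $B_n(z_n)\to0$, a contradiction. Every hypothesis passes to subsequences, so we may pass to subsequences and relabel at will. Put $Z=1+\sup_n\|z_n\|$.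

## 8. Splitting the densities

**Step 1.** The purpose is to separate, in each density, a part concentrated on disjoint sets from a uniformly integrable part. *Claim: after passing to a subsequence there are disjoint measurable sets $E_n$ such that $(f_n1_{E_n^c})$ is uniformly integrable.*

An example first. On $(0,1)$ with Lebesgue measure take $f_k=\frac12+\frac{n_k}2 1_{(0,1/n_k)}$ with $n_k=2^{k^2}$, and $E_k=(1/n_{k+1},1/n_k)$. The $E_k$ are disjoint. Off $E_k$, the density $f_k$ is $\frac12$ plus the function $\frac{n_k}{2}1_{(0,1/n_{k+1}]}$ of integral $\frac12n_k/n_{k+1}=2^{-2k-2}\to0$. So $(f_k1_{E_k^c})$ is uniformly integrable. The peaks are nested, not disjoint; a fast subsequence makes them almost disjoint.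

*Proof of the claim.* By a diagonal argument pass to a subsequence so that
$$\varphi(j)=\lim_n\int_{\{f_n>j\}}f_n\,d\mu$$
exists for all $j\in\mathbb N$. The function $\varphi$ is decreasing; let $\alpha\ge0$ be its limit. Pass to a further subsequence so that $\big|\int_{\{f_k>j\}}f_k\,d\mu-\varphi(j)\big|<\frac1k$ for all $j\le k$. Let $A_k=\{f_k>k\}$; then $\mu(A_k)\le\frac1k$. For $k\ge j$,
$$\int_{\{j<f_k\le k\}}f_k\,d\mu=\int_{\{f_k>j\}}f_k\,d\mu-\int_{\{f_k>k\}}f_k\,d\mu\le\varphi(j)-\varphi(k)+\frac2k\le\varphi(j)-\alpha+\frac2j ,$$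
and for $k<j$ the set $\{j<f_k\le k\}$ is empty. Now $\{j<f_k\le k\}=\{f_k1_{A_k^c}>j\}$, and $\varphi(j)-\alpha+2/j\to0$. So $(f_k1_{A_k^c})_k$ is uniformly integrable. This persists for subsequences of the pairs $(f_k,A_k)$, and $\mu(A_k)\to0$ persists too.

Next make the $A_k$ almost disjoint. For a fixed integrable function the integral over $A_l$ tends to $0$ as $l\to\infty$. So we can choose indices $k_1<k_2<\cdots$ inductively with $\int_{A_{k_{i+1}}}f_{k_m}\,d\mu<2^{-(i+1)}$ for all $m\le i$. Summing over $i\ge m$ and relabeling, $\int_{\bigcup_{l>k}A_l}f_k\,d\mu<2^{-k}$ for all $k$. Put $E_k=A_k\setminus\bigcup_{l>k}A_l$. These sets are disjoint, and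
$$f_k1_{E_k^c}=f_k1_{A_k^c}+f_k1_{A_k\cap\bigcup_{l>k}A_l},$$
where the last term has $L_1$-norm below $2^{-k}$. By the second remark after Definition 2.5, $(f_k1_{E_k^c})$ is uniformly integrable. $\square$

After a further subsequence there are likewise disjoint $F_n$ with $(g_n1_{F_n^c})$ uniformly integrable. All these properties persist for subsequences.

For measurable $A,A'$ write $B_n^{A,A'}(u,v)=B_n(1_Au,1_{A'}v)$. By (4),
$$\|B_n^{A,A'}\|\le\Big(\int_Af_n\,d\mu\Big)^{1/2}\Big(\int_{A'}g_n\,d\nu\Big)^{1/2}\le1 , \tag{5}$$
and
$$B_n=B_n^{E_n,F_n}+B_n^{E_n,F_n^c}+B_n^{E_n^c,F_n}+B_n^{E_n^c,F_n^c}. \tag{6}$$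

For $\varepsilon>0$ uniform integrability gives $M=M(\varepsilon)$ with
$$\int_{\{f_n>M\}\setminus E_n}f_n\,d\mu\le\varepsilon^2,\qquad\int_{\{g_n>M\}\setminus F_n}g_n\,d\nu\le\varepsilon^2\qquad\text{for all }n.$$
With this $M$ put
$$G_n=E_n^c\cap\{f_n\le M\},\quad N_n=E_n^c\setminus G_n,\quad G_n'=F_n^c\cap\{g_n\le M\},\quad N_n'=F_n^c\setminus G_n'.$$
Think of $G$ as good (bounded density) and $N$ as negligible (mass at most $\varepsilon^2$). These sets depend on $\varepsilon$; the sets $E_n,F_n$ do not.

## 9. Gluing on the sets $E_n$ and $F_n$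

**Step 2.** The purpose is to exploit disjointness by gluing almost-norming functions into one bounded function. We show:

* (2a) For every $v\in L_\infty(\nu)$, $\ \sup_{\|u\|_\infty\le1}|B_n(1_{E_n}u,v)|\to0$. Symmetrically, $\sup_{\|v\|_\infty\le1}|B_n(u,1_{F_n}v)|\to0$ for every $u\in L_\infty(\mu)$.
* (2b) $\|B_n^{E_n,F_n}\|\to0$.

Let $\eta>0$. As the $E_k$ are disjoint, $\mu(\bigcup_{k\ge m}E_k)\to0$ as $m\to\infty$. The set $\bigcup_{k\ge m,\,k\ne n}E_k$ lies in $E_n^c$, where $f_n=f_n1_{E_n^c}$. So uniform integrability gives $m$ with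
$$\int_{\bigcup_{k\ge m,\,k\ne n}E_k}f_n\,d\mu\le\eta^2\qquad\text{for all }n,$$
and, enlarging $m$, the same for $F_k$, $g_n$ and $\nu$.

*Proof of (2a).* Choose $u_n$ in the unit ball of $L_\infty(\mu)$ with $|B_n(1_{E_n}u_n,v)|\ge\frac12\sup_{\|u\|_\infty\le1}|B_n(1_{E_n}u,v)|$. Let $u=\sum_{k\ge m}1_{E_k}u_k$; by disjointness $\|u\|_\infty\le1$. For $n\ge m$ the function $u-1_{E_n}u_n$ is bounded by $1$ and lives on $\bigcup_{k\ge m,k\ne n}E_k$, so its $L_2(f_n\mu)$-norm is at most $\eta$, and (4) gives
$$|B_n(u,v)-B_n(1_{E_n}u_n,v)|\le\eta\|v\|_\infty .$$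
Since $B_n(u,v)\to0$, we get $\limsup_n|B_n(1_{E_n}u_n,v)|\le\eta\|v\|_\infty$, and the limsup of the suprema is at most $2\eta\|v\|_\infty$. The $u_n$ do not depend on $\eta$; let $\eta\to0$. The symmetric statement is proved in the same way.

*Proof of (2b).* Choose $u_n,v_n$ in the unit balls with $|B_n(1_{E_n}u_n,1_{F_n}v_n)|\ge\frac12\|B_n^{E_n,F_n}\|$, and put $u=\sum_{k\ge m}1_{E_k}u_k$, $v=\sum_{k\ge m}1_{F_k}v_k$. For $n\ge m$,
$$|B_n(u,v)-B_n(1_{E_n}u_n,1_{F_n}v_n)|\le|B_n(u-1_{E_n}u_n,v)|+|B_n(1_{E_n}u_n,v-1_{F_n}v_n)|\le2\eta ,$$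
by (4), since the two differences have $L_2$-norm at most $\eta$ with respect to $f_n\mu$ and $g_n\nu$. As $B_n(u,v)\to0$, $\limsup\|B_n^{E_n,F_n}\|\le4\eta$. Let $\eta\to0$. $\square$

By (2b), the first piece of (6) satisfies $B_n^{E_n,F_n}(z_n)\to0$.

## 10. The piece with both variables spread out

**Step 3.** The purpose is to show $B_n^{E_n^c,F_n^c}(z_n)\to0$ by passing through trace class operators. Fix $\varepsilon>0$ and $M=M(\varepsilon)$. By (5),
$$\|B_n^{E_n^c,F_n^c}-B_n^{G_n,G_n'}\|\le\|B_n^{N_n,F_n^c}\|+\|B_n^{G_n,N_n'}\|\le2\varepsilon .$$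
On $G_n$ and $G_n'$ the densities are at most $M$, so (4) gives
$$|B_n^{G_n,G_n'}(u,v)|\le M\|u\|_{L_2(\mu)}\|v\|_{L_2(\nu)} .$$
Thus $B_n^{G_n,G_n'}$ extends to a form of norm at most $M$ on $L_2(\mu)\times L_2(\nu)$, and $|B_n^{G_n,G_n'}(z_n)|\le M\|Jz_n\|$, where $J:Y\to L_2(\mu)\hat\otimes_\pi L_2(\nu)$ is the natural map.

The sequence $(Jz_n)$ is WUC. Each $Jz_n$ is a limit of finite sums of elementary tensors, so countably many vectors in each factor suffice, and all $Jz_n$ lie in the closure of $H_1\otimes H_2$ for suitable separable closed subspaces $H_1\subset L_2(\mu)$, $H_2\subset L_2(\nu)$. Since $H_1,H_2$ are ranges of norm-one projections, this closure is isometrically $H_1\hat\otimes_\pi H_2$: a tensor in $H_1\otimes H_2$ does not get a smaller norm in the large space, because applying the projections to a representation does not increase its cost. By facts 8 and 2, $H_1\hat\otimes_\pi H_2$ contains no copy of $c_0$; by fact 1, $\|Jz_n\|\to0$. Hence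
$$\limsup_n|B_n^{E_n^c,F_n^c}(z_n)|\le2\varepsilon Z$$
for every $\varepsilon>0$, that is, $B_n^{E_n^c,F_n^c}(z_n)\to0$.

## 11. The mixed pieces: martingale differences in the spread-out variable

**Step 4.** The purpose is to show that $C_n(z_n)\to0$ along a subsequence, where
$$C_n:=B_n^{E_n,F_n^c}.$$
This is the situation of Section 6, so we make the forms orthogonal in the second variable.

*4.1. Smallness for fixed $v$.* We have $C_n(u,v)=B_n(1_{E_n}u,v)-B_n^{E_n,F_n}(u,v)$. So by (2a) and (2b), for each $v\in L_\infty(\nu)$,
$$\sup_{\|u\|_\infty\le1}|C_n(u,v)|\le\sup_{\|u\|_\infty\le1}|B_n(1_{E_n}u,v)|+\|B_n^{E_n,F_n}\|\,\|v\|_\infty\to0 . \tag{7}$$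

*4.2. Finitely many values in the second variable.* Simple functions are dense in $L_\infty(\nu)$. So there are $z_n'\in L_\infty(\mu)\otimes\{\text{simple functions}\}$ with $\|z_n-z_n'\|\le2^{-n}$. Then $(z_n')$ is WUC, $\|z_n'\|\le Z$, and $C_n(z_n)-C_n(z_n')\to0$ because $\|C_n\|\le1$.

*4.3. The subsequence.* We choose inductively $n_1<n_2<\cdots$ and finite algebras $\mathcal A_0\subset\mathcal A_1\subset\cdots$ of measurable sets, $\mathcal A_0$ being trivial. Put $V_j=L_\infty(\mathcal A_j,\nu)$, a finite-dimensional space. Given $\mathcal A_{j-1}$, let $a_1,\dots,a_r$ be its atoms of positive measure. For $v=\sum_ic_i1_{a_i}\in V_{j-1}$ we have $|c_i|\le\|v\|_\infty$, hence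
$$\sup_{\|u\|_\infty\le1}|C_n(u,v)|\le\|v\|_\infty\sum_{i\le r}\ \sup_{\|u\|_\infty\le1}|C_n(u,1_{a_i})| ,$$
and by (7) the sum tends to $0$ as $n\to\infty$. So we can choose $n_j>n_{j-1}$ with
$$|C_{n_j}(u,v)|\le\tfrac1j\|u\|_\infty\|v\|_\infty\qquad(u\in L_\infty(\mu),\ v\in V_{j-1}).$$
Then choose a finite algebra $\mathcal A_j\supset\mathcal A_{j-1}$ such that $z'_{n_j}\in L_\infty(\mu)\otimes V_j$; this is possible because only finitely many simple functions occur in $z'_{n_j}$. Now relabel $n_j$ as $j$ everywhere.

So $C_j$ is nearly zero on the old algebra $\mathcal A_{j-1}$, while $z'_j$ lives on the new one $\mathcal A_j$.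

*4.4. Conditional expectations.* Let $S_j$ be the conditional expectation onto $\mathcal A_j$, which replaces a function on each atom of positive measure by its average. It is a contraction on $L_\infty(\nu)$ and the orthogonal projection of $L_2(\nu)$ onto $V_j$. As $V_{j-1}\subset V_j$, the operators $Q_j=S_j-S_{j-1}$ $(j\ge1)$ are mutually orthogonal projections on $L_2(\nu)$. Since $(\mathrm{id}\otimes S_j)z_j'=z_j'$,
$$C_j(z_j')=C_j\big((\mathrm{id}\otimes S_{j-1})z_j'\big)+C_j\big((\mathrm{id}\otimes Q_j)z_j'\big). \tag{8}$$
The form $(u,v)\mapsto C_j(u,S_{j-1}v)$ has norm at most $\frac1j$ by the choice in 4.3. So the first term in (8) is at most $Z/j$ in modulus and tends to $0$.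

*4.5. The second term of (8).* Fix $\varepsilon>0$ and $M=M(\varepsilon)$. As $F_j^c$ is the disjoint union of $N_j'$ and $G_j'$,
$$C_j(u,Q_jv)=B_j(1_{E_j}u,1_{N_j'}Q_jv)+D_j(u,v),\qquad D_j(u,v)=B_j(1_{E_j}u,1_{G_j'}Q_jv).$$
Since $\|Q_jv\|_\infty\le2\|v\|_\infty$ and $\int_{N_j'}g_j\,d\nu\le\varepsilon^2$, the first form has norm at most $2\varepsilon$ by (4). Since $g_j\le M$ on $G_j'$ and $\|1_{E_j}u\|_{L_2(f_j\mu)}\le\|u\|_\infty$, (4) also gives $|D_j(u,v)|\le M^{1/2}\|u\|_\infty\|Q_jv\|_{L_2(\nu)}$. Because the $Q_j$ are mutually orthogonal,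
$$\Big(\sum_j|D_j(u,v)|^2\Big)^{1/2}\le M^{1/2}\|u\|_\infty\Big(\sum_j\|Q_jv\|_{L_2(\nu)}^2\Big)^{1/2}\le M^{1/2}\|u\|_\infty\|v\|_\infty .$$
So $(u,v)\mapsto(D_j(u,v))_j$ is a bounded bilinear map into $\ell_2$ and induces an operator $\Psi:Y\to\ell_2$, $\Psi z=(D_j(z))_j$. The sequence $(\Psi z_n')_n$ is WUC in $\ell_2$, so $\|\Psi z_n'\|\to0$ by Lemma 2.2, and $|D_j(z_j')|\le\|\Psi z_j'\|\to0$.

Altogether $\limsup_j|C_j(z_j')|\le2\varepsilon Z$. The subsequence and the algebras were chosen before $\varepsilon$, so we may let $\varepsilon\to0$: $C_j(z_j')\to0$, and by 4.2 $C_j(z_j)\to0$.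

**Step 5.** The purpose is to treat the last piece and conclude. The hypotheses are symmetric in the two variables. Applying Step 4 with the roles of the variables exchanged, using the second half of (2a), we get $B_n^{E_n^c,F_n}(z_n)\to0$ along a further subsequence. Along it all four pieces in (6), evaluated at $z_n$, tend to $0$: the first by Step 2, the second by Step 4, the third as just said, the fourth by Step 3. So $B_n(z_n)\to0$ along this subsequence, contradicting $|B_n(z_n)|\ge c$. This proves Proposition 7.1 and Theorem A. As $\ell_\infty=C(\beta\mathbb N)$ is a Grothendieck space, $\ell_\infty\hat\otimes_\pi\ell_\infty$ contains no complemented copy of $c_0$. $\blacksquare$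

## 12. The equivalences of Theorem B

Put $X=C(K)\hat\otimes_\pi C(L)$.

**(1)⇒(2).** This is Theorem A.

**(2)⇒(3).** Suppose that $T:X\to Y$, with $Y$ a separable Banach space, is not unconditionally converging. By fact 1 there is a subspace $S\cong c_0$ of $X$ on which $T$ is an isomorphism. By Sobczyk's theorem there is a projection $P$ of $Y$ onto $T(S)$. Then $(T|_S)^{-1}PT$ is a projection of $X$ onto $S$, contradicting (2).

**(3)⇒(2).** A projection of $X$ onto a copy $S$ of $c_0$, regarded as an operator from $X$ to the separable space $S$, fixes $S$. So it contradicts (3).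

**(2)⇒(1).** If one of $C(K),C(L)$ is not Grothendieck, Lemma 4.1 gives a complemented copy of $c_0$ in $X$, so (2) fails. $\blacksquare$
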